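\title{Littlewood polynomials with all autocorrelations of order $\sqrt n$}

\begin{abstract}
We prove that for every $n>1$ there is a sequence of $n$ signs all of whose nontrivial aperiodic autocorrelations are at most $K\sqrt n$ in absolute value, where $K$ is an absolute constant. This is a conjectured bound for Turyn's $b$ function. The signs are chosen at random on most positions; the remaining positions are filled in rounds with slightly correlated signs, and each round cancels, in the mean, the part of the autocorrelation vector that has a uniformly small Fourier transform. We also show that such sequences number at least $2^{(1-\varepsilon)n}$ when $K$ is large in terms of $\varepsilon$, and at most $2^{(1-c(K))n}$ for every fixed $K$.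
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n>1$ be an integer. A \emph{Littlewood polynomial of length $n$} is a polynomial $\alpha(z)=a_0+a_1z+\dots+a_{n-1}z^{n-1}$ with every $a_j\in\{+1,-1\}$, and $\mathcal L_n$ denotes the set of these polynomials. For $1\le k\le n-1$ the $k$-th \emph{(aperiodic) autocorrelation} of $\alpha$ is
\[
c_k=\sum_{j=0}^{n-1-k}a_ja_{j+k},
\]
the number of agreements minus the number of disagreements between the sequence and its shift by $k$. Expanding $\alpha(z)\overline{\alpha(z)}$ on the unit circle gives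
\begin{equation}\label{eq:modulus}
|\alpha(z)|^2=n+\sum_{k=1}^{n-1}c_k\,(z^k+z^{-k})\qquad(|z|=1),
\end{equation}
so the $c_k$ are the Fourier coefficients of $|\alpha|^2-n$. Turyn's $b$ function is
\[
b(n)=\min_{\alpha\in\mathcal L_n}\ \max_{1\le k\le n-1}|c_k| .
\]
Since $c_{n-1}=\pm1$ and $|c_k|\le n-k$, we have $1\le b(n)\le n-1$, and the sequences $++$, $++-$, $+++-$ show that $b(2)=b(3)=b(4)=1$.

What should one expect for large $n$? Choose the signs independently and uniformly. For fixed $k$ the pairs $\{j,j+k\}$ form disjoint paths, and along a path the first sign and the products of consecutive signs determine all the signs. Hence the products $a_ja_{j+k}$ are independent uniform signs, and $c_k$ is a sum of $n-k$ of them, typically of size $\sqrt{n-k}$. Hoeffding's inequality gives $\mathbb P(|c_k|\ge s)\le 2e^{-s^2/(2n)}$, which equals $1/n$ for $s^2=2n\log(2n)$, and a union bound over the $n-1$ lags yields $b(n)\le\sqrt{2n\log(2n)}$. The logarithm is the price of the union bound. The following heuristic suggests that it can be removed.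 Each event $|c_k|\le K\sqrt n$ fails with probability at most $2e^{-K^2/2}$. If these events were independent, all of them would hold with probability at least $(1-2e^{-K^2/2})^n$, which for large $K$ is far larger than $2^{-n}$, the probability of a single sequence. One is led to the conjecture, stated in \cite{height}, that $b(n)\le K\sqrt n$ for all $n>1$ with one positive constant $K$. We prove it.

\begin{theorem}\label{thm:main}
There is an absolute constant $K$ with $b(n)\le K\sqrt n$ for all $n>1$.
\end{theorem}

The heuristic predicts more: the good sequences should form an exponentially small fraction of all sequences, with a rate that tends to $0$ as $K\to\infty$. Both halves of this prediction are true.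

\begin{theorem}\label{thm:count}
\textup{(a)} For every $\varepsilon\in(0,1)$ there is $K(\varepsilon)$ such that for all large $n$ at least $2^{(1-\varepsilon)n}$ polynomials $\alpha\in\mathcal L_n$ satisfy $\max_{1\le k\le n-1}|c_k|\le K(\varepsilon)\sqrt n$.

\textup{(b)} For every $K>0$ there is $c(K)>0$ such that for all large $n$ at most $2^{(1-c(K))n}$ polynomials $\alpha\in\mathcal L_n$ satisfy $\max_{1\le k\le n-1}|c_k|\le K\sqrt n$.
\end{theorem}

Part (b) explains why a uniformly random sequence cannot prove Theorem~\ref{thm:main}, and why the random choice has to be steered. Theorem~\ref{thm:count} is not needed for Theorem~\ref{thm:main}, and we claim no lower bound for $b(n)$. Section~\ref{sec:idea} explains the method and ends with an outline of the proof of Theorems~\ref{thm:main} and~\ref{thm:count}(a). The proof of Theorem~\ref{thm:count}(b) in Section~\ref{sec:upper} uses only this introduction and the inequalities recalled in Section~\ref{sec:tools}.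

\section{Cancellation in the mean}\label{sec:idea}

\subsection{Four positions}

\begin{example}\label{ex:four}
Let $n=4$. Fix $a_0=a_1=1$ and leave the positions $2$ and $3$ empty. This partial sequence has autocorrelations $(c_1,c_2,c_3)=(1,0,0)$. Fill the empty positions with random signs $b_2,b_3$ of mean zero and correlation $\mathbb E\,b_2b_3=\mu$. Then
\[
c_1=1+b_2+b_2b_3,\qquad c_2=b_2+b_3,\qquad c_3=b_3,
\]
with means $1+\mu$, $0$, $0$. The choice $\mu=-1$ cancels the old autocorrelation in the mean. The two possible outcomes are $+++-$ and $++-+$, with autocorrelations $(1,0,-1)$ and $(-1,0,1)$. Independent signs would also have produced $++++$, with $c_1=3$.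
\end{example}

Three features of this example persist in general. The products of an old sign with a new sign have mean zero, whatever the old signs are. The products of two new signs have a mean that we prescribe through the correlations. And the outcome differs from the mean by a noise, which has to be dealt with in the next round.

\subsection{Autocorrelation vectors}\label{sub:notation}

Put $N=2n$. We index vectors by the cyclic group $\mathbb Z_N$, with representatives $-n<k\le n$. Intervals such as $[0,n)$ denote sets of integers, and vectors on $[0,n)$ are extended by $0$. For $x\in\mathbb R^{\mathbb Z_N}$ we write $|x|$ for the Euclidean norm, $\|x\|_\infty=\max_k|x_k|$, and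
\[
\hat x(\omega)=\sum_kx_k\omega^k\quad(\omega^N=1),\qquad \|\hat x\|_p=\Big(\frac1N\sum_{\omega}|\hat x(\omega)|^p\Big)^{1/p},\qquad \|\hat x\|_\infty=\max_\omega|\hat x(\omega)|.
\]
Parseval's identity reads $\|\hat x\|_2=|x|$, and the inversion formula $x_k=N^{-1}\sum_\omega\hat x(\omega)\omega^{-k}$ gives $\|x\|_\infty\le\|\hat x\|_\infty$. For a set $\Lambda$ of indices, $\Pi_\Lambda$ sets the coordinates outside $\Lambda$ to $0$, and $x_\Lambda=\Pi_\Lambda x$.

For $x,y$ supported on $[0,n)$ define vectors $\Gamma(x)$ and $\{x,y\}$ by $\Gamma(x)_0=\{x,y\}_0=0$ and, for $k\ne0$,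
\[
\Gamma(x)_k=\sum_px_px_{p+k},\qquad \{x,y\}_k=\sum_p(x_py_{p+k}+y_px_{p+k})=\sum_p(x_{p+k}+x_{p-k})\,y_p .
\]
If $p,q\in[0,n)$ and $p+k\equiv q\pmod{2n}$ with $-n<k\le n$, then $k=q-p$. So nothing wraps around, and $\Gamma(x)_k$ is the aperiodic autocorrelation of $x$ at lag $|k|$. Both vectors are even in $k$, and
\begin{equation}\label{eq:polar}
\Gamma(x+y)=\Gamma(x)+\{x,y\}+\Gamma(y).
\end{equation}
Theorem~\ref{thm:main} asks for $a\in\{\pm1\}^{[0,n)}$ with $\|\Gamma(a)\|_\infty\le K\sqrt n$.

\subsection{Which vectors can be cancelled}\label{sub:which}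

The following discussion is a guide and is not used in the proofs. Suppose that two disjoint sets $R,B\subset[0,n)$ of empty positions, each of density about $\delta$, are spread out at random, and let $H_k$ be the number of pairs in $B\times R$ at distance $|k|$, about $2\delta^2(n-|k|)$. We wish to cancel an even vector $t$. Suppose that we can find random signs $b$ on $R\cup B$ with mean zero, uncorrelated within $R$ and within $B$, and with $\mathbb E\,b_jb_i=\mu_{i-j}$ for $j\in B$, $i\in R$, where $\mu$ is even. Then $\mathbb E\,\Gamma(b)_k=\mu_kH_k$, so we should take $\mu_k=-t_k/H_k$. The covariance matrix of $b$ is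
\[
\begin{pmatrix} I&M^T\\ M&I\end{pmatrix},\qquad M=(\mu_{i-j})_{j\in B,\,i\in R},
\]
and it is positive semidefinite exactly when the operator norm of $M$ is at most $1$. Now $M$ is a submatrix of a circulant matrix, so its norm is at most $\|\hat\mu\|_\infty$, and if $H_k$ were a constant $H\approx\delta^2n$ this would be $\|\hat t\|_\infty/H$. The quantity that decides whether $t$ can be cancelled is therefore $\|\hat t\|_\infty$, measured against $n$ times a power of $\delta$. The size of the entries of $t$ plays no role.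

A single bad lag is cheap: a vector with the value $\sqrt{n\log n}$ at $\pm k$ and $0$ elsewhere has $\|\hat t\|_\infty=2\sqrt{n\log n}$, much less than $n$. The whole autocorrelation vector of random signs is too expensive: $\mathbb E\,\|\widehat{\Gamma(a)}\|_\infty^2\ge\mathbb E\,|\Gamma(a)|^2=2\sum_{k=1}^{n-1}(n-k)=n(n-1)$. But we need not cancel all of it, since a part with entries $O(\sqrt n)$ may be kept. This suggests the following norm. For $0<\kappa\le1$ and $D\in\mathbb R^{\mathbb Z_N}$ the \emph{split norm at scale $\kappa$} is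
\begin{equation}\label{eq:split}
\|D\|_{(\kappa)}=\min_{D=u+t}\ \max\Big\{\frac{\|u\|_\infty}{\kappa^{1/2}\sqrt n},\ \frac{\|\hat t\|_\infty}{\kappa^{40}n}\Big\},
\end{equation}
the minimum being over real vectors $u,t$. The minimum exists by compactness, because a bound on $\|u\|_\infty$ confines $u$ to a cube. Adding decompositions gives the triangle inequality, and $\|t\|_\infty\le\|\hat t\|_\infty$ gives definiteness. If $D$ is even, we may take $u$ and $t$ even: replace them by their averages with their reflections $k\mapsto-k$, which preserve both $\|u\|_\infty$ and $\|\hat t\|_\infty$. The choice $t=0$ gives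
\begin{equation}\label{eq:splitsup}
\|D\|_{(\kappa)}\le\frac{\|D\|_\infty}{\kappa^{1/2}\sqrt n}.
\end{equation}
The split norm can be much smaller than either term alone suggests: the constant vector $\kappa^{1/2}\sqrt n$ plus a spike of height $\kappa^{40}n$ at one coordinate has split norm at most $1$, while for fixed $\kappa$ its sup norm has order $n$ and the sup norm of its Fourier transform has order $n^{3/2}$.

\subsection{Outline of the construction}\label{sub:outline}

We reserve disjoint sets $P_1,P_2,\dots,P_I$ of positions, where $P_i$ has density of order $\delta_i=4^{-i}\delta_0$, and put uniform random signs on all other positions. After round $i$ the autocorrelation vector of the partial sequence is, apart from the long lags, of the form $u+t$ with $\|u\|_\infty=O(\sqrt n)$ and $\|\hat t\|_\infty\le\delta_i^{16}n$. Round $i$ fills $P_i$ with correlated signs that cancel the current $t$ in the mean. The noise of this round has entries of typical size $\sqrt{\delta_in}$, and it splits into a part with entries $O(\delta_i^{1/4}\sqrt n)$,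 which is added to $u$, and a part with Fourier transform $O(\delta_i^{20}n)$, which goes into the new $t$. The additions to $u$ form a convergent series. We stop when $\delta_I\approx n^{-1/20}$, for then $\|t\|_\infty\le\|\hat t\|_\infty\le\delta_I^{16}n\le\sqrt n$. Three difficulties have to be overcome.

\emph{Splitting.} We must show that the noise has bounded split norm at scale $\kappa\approx\sqrt{\delta}$, with no logarithmic loss. This is the core of the proof, Proposition~\ref{prop:split}, which concerns smooth functions of a Gaussian vector.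

\emph{Correlations.} We need signs with nearly the prescribed correlations whose noise falls under Proposition~\ref{prop:split}. In Section~\ref{sec:blocks} we first build a smooth function $y$ of a Gaussian vector with values in $[-1,1]$ whose correlations are proportional to $M$ up to an error of order $\|M\|^2$; in Section~\ref{sec:construction} it is rounded to signs independently. Division by the irregular counts $H_k$ costs a factor $\delta^{-6}/n$ in the Fourier norm (Section~\ref{sec:positions}). Thus $\|\hat t\|_\infty\approx\delta^{e}n$ leads to $\|M\|\approx\delta^{e-6}$ and to an error $\delta^{2(e-6)}n$, which is smaller than $\delta^en$ when $e>12$. We take $e=16$, and the exponent $40$ in \eqref{eq:split} makes $\kappa^{40}\approx\delta^{20}$ smaller than $\delta^{16}$.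

\emph{Long lags.} When $|k|$ is close to $n$ there are too few pairs at distance $|k|$ in $P_i$ to cancel anything. There are also few terms in $c_k$, so these lags have small variance from the start. Section~\ref{sec:construction} holds them back and feeds them into the iteration scale by scale.

\medskip
Throughout, $\log$ is the natural logarithm, $C$ denotes an absolute constant and $C_r$ a constant depending only on $r$, and both may change from line to line.

\section{Tools}\label{sec:tools}

\subsection{Concentration inequalities}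

Let $G$ be a standard Gaussian vector in $\mathbb R^m$, let $\gamma$ be a standard Gaussian variable, and let $f:\mathbb R^m\to\mathbb R$.
\begin{itemize}
\item \emph{Poincar\'e inequality.} If $f$ is $C^1$ and Lipschitz, then $\operatorname{Var}f(G)\le\mathbb E\,|\nabla f(G)|^2$.
\item \emph{Gaussian concentration.} If $f$ is $L$-Lipschitz, then $\mathbb P(|f(G)-\mathbb Ef(G)|\ge s)\le2e^{-s^2/(2L^2)}$.
\item \emph{Pisier's inequality.} If $f$ is $C^1$ and Lipschitz and $r\ge1$, then $\mathbb E\,|f(G)-\mathbb Ef(G)|^r\le C_r\,\mathbb E\,|\nabla f(G)|^r$.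
\end{itemize}
Pisier's inequality replaces Gaussian concentration when the gradient is small only with high probability. To prove it, let $G'$ be an independent copy of $G$ and $G(\phi)=G\sin\phi+G'\cos\phi$. Then $f(G)-f(G')=\int_0^{\pi/2}\langle\nabla f(G(\phi)),\dot G(\phi)\rangle\,d\phi$, and for each $\phi$ the pair $(G(\phi),\dot G(\phi))$ has the law of $(G,G')$. Two applications of Jensen's inequality give
\[
\mathbb E\,|f(G)-\mathbb Ef|^r\le\mathbb E\,|f(G)-f(G')|^r\le\Big(\frac\pi2\Big)^r\mathbb E\,|\langle\nabla f(G),G'\rangle|^r=\Big(\frac\pi2\Big)^r\mathbb E\,|\gamma|^r\;\mathbb E\,|\nabla f(G)|^r .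
\]

Now let $X_1,\dots,X_m$ be independent random variables and $X=(X_1,\dots,X_m)$.
\begin{itemize}
\item \emph{Hoeffding's inequality.} If each $X_i$ takes values in an interval of length at most $\ell$, then each of the events $\pm\sum_i(X_i-\mathbb EX_i)\ge s$ has probability at most $e^{-2s^2/(m\ell^2)}$.
\item \emph{McDiarmid's inequality.} If changing one argument changes $f$ by at most $\ell$, then each of the events $\pm(f(X)-\mathbb Ef(X))\ge s$ has probability at most $e^{-2s^2/(m\ell^2)}$.
\item \emph{Convex concentration} \cite[Theorem 6.10, rescaled]{blm}. If each $X_i$ takes values in an interval of length at most $\ell$ and $f$ is convex and $L$-Lipschitz, then $\mathbb P(f(X)\ge\mathbb Ef(X)+s)\le e^{-s^2/(2\ell^2L^2)}$.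
\end{itemize}

\subsection{Schatten norms}

For a real matrix $T$ with singular values $\sigma_j$ and $p\ge1$, the Schatten norm is $\|T\|_{S^p}=(\sum_j\sigma_j^p)^{1/p}$. The operator norm is $\|T\|=\max_j\sigma_j$, and $\|T\|_{S^2}^2$ is the sum of the squares of the entries. We use that $\|\cdot\|_{S^p}$ is a norm, that $\|T_1T_2T_3\|_{S^p}\le\|T_1\|\,\|T_2\|_{S^p}\|T_3\|$, so that deleting rows or columns does not increase it, and H\"older's inequality $\|T_1T_2\|_{S^r}\le\|T_1\|_{S^p}\|T_2\|_{S^q}$ for $1/r=1/p+1/q$.

The circulant matrix $(x_{p-k})_{k,p\in\mathbb Z_N}$ has the orthogonal eigenvectors $(\omega^p)_p$ with eigenvalues $\hat x(\omega)$, so its singular values are the numbers $|\hat x(\omega)|$. The same holds for $(x_{p+k})_{k,p}$, which differs from it by a permutation of the rows. Let $\mathcal T(x)$ be the sum of these two matrices with the row $k=0$ replaced by zero. Then $\{x,y\}=\mathcal T(x)y$ and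
\begin{equation}\label{eq:T}
\|\mathcal T(x)\|\le2\|\hat x\|_\infty,\qquad\|\mathcal T(x)\|_{S^8}\le2N^{1/8}\|\hat x\|_8,\qquad|\mathcal T(x)_{kp}|\le2\|x\|_\infty .
\end{equation}

\subsection{Fourier transforms of random vectors}

By \eqref{eq:T}, the Schatten norms that we need are norms of Fourier transforms. For random vectors the sup norm carries a logarithm, while the $L^8$ norm does not. Put $\pi_n=e^{-(\log n)^2/200}$.

\begin{lemma}\label{lem:random}
Let $J\subset[0,n)$ and let $x$ be a random vector of mean zero supported on $J$. Assume that either \textup{(i)} the $x_p$ are independent and each takes values in an interval of length at most $2$, or \textup{(ii)} $x$ is a $\sqrt2$-Lipschitz function of a standard Gaussian vector. Then $\mathbb E\,\|\hat x\|_8^8\le5^8|J|^4$, and for $n$ larger than an absolute constant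
\[
\mathbb P\Big(\|\hat x\|_8\le6\sqrt n\ \text{ and }\ \|\hat x\|_\infty\le\tfrac14\sqrt{|J|}\,\log n\Big)\ge1-\pi_n .
\]
\end{lemma}

\begin{proof}
Let $Y$ be the real or the imaginary part of $\hat x(\omega)$, so that $Y=\sum_{p\in J}x_pe_p$ with $|e_p|\le1$. In case (i) Hoeffding's inequality gives $\mathbb P(|Y|\ge s)\le2e^{-s^2/(2|J|)}$. In case (ii) $Y$ is $\sqrt{2|J|}$-Lipschitz, and Gaussian concentration applies. In both cases $\mathbb P(|Y|\ge s)\le2e^{-s^2/(2\sigma^2)}$ with $\sigma^2=2|J|$. Hence $\mathbb EY^8\le16\int_0^\infty s^7e^{-s^2/(2\sigma^2)}ds=768\,\sigma^8$, and $(a^2+b^2)^4\le8(a^8+b^8)$ gives $\mathbb E\,|\hat x(\omega)|^8\le16\cdot768\cdot16\,|J|^4\le5^8|J|^4$. Averaging over $\omega$ proves the first claim, and $\mathbb E\,\|\hat x\|_8\le5\sqrt n$ follows.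

If $|\hat x(\omega)|>\frac14\sqrt{|J|}\log n$, then $Y^2>|J|(\log n)^2/32$ for one of the two parts, so the sup bound fails with probability at most $4Ne^{-(\log n)^2/128}$. For the $L^8$ bound note that every $v$ supported on $[0,n)$ has $\|\hat v\|_\infty\le\sqrt n\,|v|$ by the Cauchy--Schwarz inequality, so $\|\hat v\|_8^8\le\|\hat v\|_\infty^6\|\hat v\|_2^2\le n^3|v|^8$. Thus $v\mapsto\|\hat v\|_8$ is convex and $n^{3/8}$-Lipschitz. With $s=\sqrt n$, convex concentration in case (i) and Gaussian concentration in case (ii) give $\mathbb P(\|\hat x\|_8>6\sqrt n)\le2e^{-n^{1/4}/8}$. The two failure probabilities add up to at most $\pi_n$ for large $n$.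
\end{proof}

\section{Splitting by alternating truncation}\label{sec:split}

For a $C^1$ map $d:\mathbb R^m\to\mathbb R^{\mathbb Z_N}$ let $\nabla d$ be the Jacobian matrix, whose $k$-th row is the gradient of $d_k$.

\begin{proposition}\label{prop:split}
Let $A\ge1$. There are $\kappa_0(A)\in(0,\frac12]$ and $n_0(A)$ such that the following holds for $n\ge n_0$ and $(\log n)^{-20}\le\kappa\le\kappa_0$. Let $G$ be a standard Gaussian vector in $\mathbb R^m$, let $d:\mathbb R^m\to\mathbb R^{\mathbb Z_N}$ be $C^1$, and put $\mathcal J=n^{-1/2}\nabla d$. Assume: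
\begin{itemize}
\item[(H0)] $d\circ\iota=-d$ for some linear isometry $\iota$ of $\mathbb R^m$;
\item[(H1)] every row of $\mathcal J$ has norm at most $\kappa$, at every point of $\mathbb R^m$;
\item[(H2)] there is an event $\Omega_0$ with $\mathbb P(\Omega_0^c)\le e^{-(\log n)^{3/2}}$ on which $\|\mathcal J(G)\|_{S^8}\le AN^{1/8}$ and $\|\mathcal J(G)\|\le n^{0.01}$.
\end{itemize}
Then $\mathbb P(\|d(G)\|_{(\kappa)}>1)\le n^{-2}$ and $\mathbb E\,\|d(G)\|_{(\kappa)}\le2$.
\end{proposition}

\subsection{The mechanism}

Consider the model case $d=\kappa\sqrt n\,G$ with $m=N$, where $\mathcal J=\kappa I$. The coordinates of $z=n^{-1/2}d$ have standard deviation $\kappa$, and we may keep everything below the level $\kappa^{1/2}$. Cut $z$ at that level. The excess lives on a set $S_0$ whose expected density $v_0$ is exponentially small in $1/\kappa$, so its unitary Fourier transform has mean square far below $\kappa^{80}$. But this mean square does not tend to $0$ with $n$, and a bound in mean square does not bound all $N$ frequencies. So we cut again,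 now on the Fourier side at the level $\kappa^{40}$: the part below the level goes into $t$, and the excess lives on a sparse set $S_1$ of frequencies, of density $v_1$. We transform back and repeat, with levels that decrease geometrically so that their sums converge.

The process converges because a vector cannot be sparse on both sides. The gradient of the third iterate passes through the matrix $\Pi_{S_1}\mathcal F\,\Pi_{S_0}$, where $\mathcal F$ is the unitary Fourier matrix, and this matrix has $|S_1||S_0|$ entries of modulus $N^{-1/2}$. The sum of their squares is $Nv_1v_0$. By the inequalities of Poincar\'e and Chebyshev the next density is then of order $\|\mathcal J\|^2v_1v_0$ divided by the square of the level. The densities multiply, so they decrease doubly exponentially, and after $O(\log\log n)$ rounds nothing is left above the level.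

In the applications $\|\mathcal J\|$ is controlled only up to a factor $\log n$, which is fatal in the first rounds, when the densities are constants. We therefore use H\"older's inequality with the $S^p$ norm of $\mathcal J$, which is bounded without loss. This replaces $v_iv_{i-1}$ by $(v_iv_{i-1})^{1-2/p}$. For $p=4$ this is the geometric mean of $v_i$ and $v_{i-1}$, and nothing is gained. For $p=8$ the exponent is $\frac34$, and the growth rate $\frac65$ used below satisfies $(\frac65)^2<\frac34(\frac65+1)$.

\subsection{Proof of Proposition~\ref{prop:split}}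

By (H1), $d$ is Lipschitz and everywhere $\|\mathcal J\|\le\|\mathcal J\|_{S^2}\le\kappa\sqrt N\le\sqrt N$.

\medskip\noindent\emph{Step 1: smooth truncation.} We need a cut that is differentiable, does not increase gradients and respects the symmetries. Fix $\vartheta>0$ and identify $\mathbb C$ with $\mathbb R^2$. Let $\operatorname{pr}$ be the nearest-point projection onto the disc $|x|\le\frac34\vartheta$ and $f(x)=x-\operatorname{pr}(x)$. A projection onto a convex set satisfies $|\operatorname{pr}x-\operatorname{pr}y|^2\le\langle\operatorname{pr}x-\operatorname{pr}y,x-y\rangle$, and expanding the square gives $|f(x)-f(y)|^2\le|x-y|^2$. Let $w$ be a smooth radial probability density supported in $|y|\le\vartheta/4$, and put $s_\vartheta=f*w$. Then $s_\vartheta$ is smooth and $1$-Lipschitz. It is odd and commutes with complex conjugation, because $f$ has these properties and $w$ is radial; in particular it maps $\mathbb R$ to $\mathbb R$. It vanishes, with its derivative, on $|x|\le\vartheta/2$. Finally $\int y\,w(y)\,dy=0$ gives $x-s_\vartheta(x)=\int\operatorname{pr}(x-y)\,w(y)\,dy$,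 so that $|x-s_\vartheta(x)|\le\vartheta$.

\medskip\noindent\emph{Step 2: the iterates.} Put
\[
\vartheta_{2j}=2^{-j-1}\kappa^{1/2},\qquad\vartheta_{2j+1}=2^{-j-1}\kappa^{40}/\sqrt2,\qquad\text{so that}\qquad\vartheta_i^{-2}\le2^{i+2}\kappa^{-80}.
\]
Let $\mathcal Fx=N^{-1/2}\hat x$, a unitary map, and let $\mathcal F_i=\mathcal F$ for even $i$ and $\mathcal F_i=\mathcal F^{-1}$ for odd $i$. With $s_\vartheta$ applied to each coordinate, define
\[
z^{(0)}=n^{-1/2}d(G),\qquad z^{(i+1)}=\mathcal F_i\,s_{\vartheta_i}(z^{(i)}).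
\]
For odd $i$ the coordinates are indexed by the roots of unity; we write $k$ for the index in both cases. The Fourier transform maps real vectors onto the vectors with $v(\bar\omega)=\overline{v(\omega)}$, and $s_\vartheta$ preserves both classes. So $z^{(i)}$ is real for even $i$ and conjugate-symmetric for odd $i$. Since $s_\vartheta$ is odd, (H0) shows that every $z^{(i)}$ changes sign under $\iota$, and $\iota$ preserves the law of $G$. Hence
\begin{equation}\label{eq:meanzero}
\mathbb E\,z^{(i)}=0\qquad\text{for all }i.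
\end{equation}
This is the only use of (H0).

Let $r^{(i)}=z^{(i)}-s_{\vartheta_i}(z^{(i)})$, so that $\|r^{(i)}\|_\infty\le\vartheta_i$. The definitions give $z^{(2j)}=r^{(2j)}+\mathcal F^{-1}z^{(2j+1)}$ and $\mathcal F^{-1}z^{(2j+1)}=\mathcal F^{-1}r^{(2j+1)}+z^{(2j+2)}$. If $s_{\vartheta_{i_0}}(z^{(i_0)})=0$ for some $i_0$, then all later iterates vanish, and $d=u+t$ with the real vectors
\[
u=\sqrt n\sum_{2j\le i_0}r^{(2j)},\qquad t=\sqrt n\sum_{2j+1\le i_0}\mathcal F^{-1}r^{(2j+1)} .
\]
Here $\|u\|_\infty\le\sqrt n\sum_j\vartheta_{2j}=\kappa^{1/2}\sqrt n$ and $\|\hat t\|_\infty\le\sqrt{nN}\sum_j\vartheta_{2j+1}=\sqrt2\,n\cdot\kappa^{40}/\sqrt2=\kappa^{40}n$. So it suffices to show that the iteration stops with high probability: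
\begin{equation}\label{eq:stop}
\text{if } s_{\vartheta_{i_0}}(z^{(i_0)})=0\text{ for some }i_0,\text{ then }\|d\|_{(\kappa)}\le1 .
\end{equation}

\medskip\noindent\emph{Step 3: Jacobians.} Regard the $z^{(i)}$ as maps into $\mathbb C^N=\mathbb R^{2N}$ and all operators as real-linear. Let $S_i=\{k:|z^{(i)}_k|>\vartheta_i/2\}$, $v_i=|S_i|/N$ and $\Pi_i=\Pi_{S_i}$. The derivative $T_i$ of $s_{\vartheta_i}$ at $z^{(i)}$ is block diagonal with $2\times2$ blocks of norm at most $1$, and the blocks outside $S_i$ vanish. So $\|T_i\|\le1$ and $T_i=\Pi_iT_i=T_i\Pi_i$. By the chain rule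
\[
\nabla z^{(i+1)}=\mathcal F_iT_i\,\mathcal F_{i-1}T_{i-1}\cdots\mathcal F_0T_0\,\mathcal J .
\]
All factors except $\mathcal J$ are contractions, so $\|\nabla z^{(i)}\|\le\|\mathcal J\|$ and $\|\nabla z^{(i)}\|_{S^2}^2\le N$ everywhere. By (H1),
\begin{equation}\label{eq:first}
\|\nabla z^{(1)}\|_{S^2}^2\le\|\Pi_0\mathcal J\|_{S^2}^2\le\kappa^2Nv_0 .
\end{equation}
For $i\ge1$ let $Q_i=\Pi_i\mathcal F_{i-1}\Pi_{i-1}$. A complex entry of modulus $N^{-1/2}$ is a real $2\times2$ block whose squared entries add up to $2/N$, so $\|Q_i\|_{S^2}^2=2|S_i||S_{i-1}|/N=2Nv_iv_{i-1}$. The singular values of $Q_i$ are at most $1$, so $\|Q_i\|_{S^{8/3}}^{8/3}\le\|Q_i\|_{S^2}^2$. Since $T_i\mathcal F_{i-1}T_{i-1}=T_iQ_iT_{i-1}$, H\"older's inequality with $\frac12=\frac38+\frac18$ gives, on $\Omega_0$,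
\begin{equation}\label{eq:product}
\|\nabla z^{(i+1)}\|_{S^2}^2\le(2Nv_iv_{i-1})^{3/4}\|\mathcal J\|_{S^8}^2\le2A^2N(v_iv_{i-1})^{3/4}\qquad(i\ge1).
\end{equation}

\medskip\noindent\emph{Step 4: the range of $i$.} Let $\varepsilon_i=\kappa^{400(6/5)^i}$ and $i_*=\min\{i:\varepsilon_i<n^{-0.1}\}$. Since $\kappa\ge(\log n)^{-20}$, we have $\varepsilon_1\ge(\log n)^{-9600}>n^{-0.1}$ for large $n$, so $i_*\ge2$, and $\varepsilon_{i_*}=\varepsilon_{i_*-1}^{6/5}\ge n^{-0.12}$. Since $\kappa\le\frac12$, the inequality $\varepsilon_{i_*-1}\ge n^{-0.1}$ gives $(6/5)^{i_*-1}\le\log n$, and then $2^{i_*-1}\le(\log n)^4$ because $(6/5)^4>2$. Hence $\vartheta_i^{-2}\le16(\log n)^{1604}$ for all $i\le i_*+1$.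

\medskip\noindent\emph{Step 5: the densities concentrate.} The right side of \eqref{eq:product} is a product of dependent random variables, while the Poincar\'e inequality only bounds expectations. To close the recursion we show that each $v_i$ is bounded, with high probability, by a number close to an expectation. Let $\phi:[0,\infty)\to[0,1]$ be smooth, equal to $0$ on $[0,\frac14]$ and to $1$ on $[\frac12,\infty)$, with $|\phi'|\le8$, and let $\Phi_i=N^{-1}\sum_k\phi(|z^{(i)}_k|/\vartheta_i)$. This is a $C^1$ function of $G$ with $v_i\le\Phi_i\le N^{-1}\#\{k:|z^{(i)}_k|>\vartheta_i/4\}$. Chebyshev's inequality, \eqref{eq:meanzero} and the Poincar\'e inequality for the real and imaginary parts of each coordinate give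
\begin{equation}\label{eq:poinc}
\mathbb E\,\Phi_i\le16\,\vartheta_i^{-2}N^{-1}\,\mathbb E\,|z^{(i)}|^2\le16\,\vartheta_i^{-2}N^{-1}\,\mathbb E\,\|\nabla z^{(i)}\|_{S^2}^2 .
\end{equation}
Moreover $\nabla\Phi_i=N^{-1}\vartheta_i^{-1}(\nabla z^{(i)})^T\zeta$, where each of the $N$ components of $\zeta\in\mathbb C^N$ has modulus at most $8$. So $|\nabla\Phi_i|\le8\vartheta_i^{-1}N^{-1/2}\|\mathcal J\|$, which is at most $8\vartheta_i^{-1}n^{-0.49}$ on $\Omega_0$ and at most $8\vartheta_i^{-1}$ everywhere. Pisier's inequality with $r=4000$ and Markov's inequality give, for $i\le i_*$ and large $n$,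
\[
\mathbb P\big(|\Phi_i-\mathbb E\Phi_i|>n^{-0.4}\big)\le(\log n)^C\,n^{1600}\big(n^{-1960}+e^{-(\log n)^{3/2}}\big)\le n^{-300}.
\]
Let $\Omega$ be the intersection of $\Omega_0$ with the events $\Phi_i\le\mathbb E\Phi_i+n^{-0.4}$, $0\le i\le i_*$. Then $\mathbb P(\Omega^c)\le n^{-299}$.

\medskip\noindent\emph{Step 6: the recursion.} We claim that $\mathbb E\,\Phi_i\le\frac12\varepsilon_i$ for $0\le i\le i_*$ if $\kappa_0$ is small and $n$ is large. Since $n^{-0.4}\le\frac12n^{-0.12}\le\frac12\varepsilon_i$, the claim for $i$ implies $v_i\le\varepsilon_i$ on $\Omega$.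

For $i=0$, each $z^{(0)}_k$ is $\kappa$-Lipschitz by (H1) and has mean zero, and $\vartheta_0/4=\kappa^{1/2}/8$. Gaussian concentration gives $\mathbb E\,\Phi_0\le2e^{-1/(128\kappa)}$. For $i=1$, \eqref{eq:poinc} and \eqref{eq:first} give $\mathbb E\,\Phi_1\le128\,\kappa^{-78}\,\mathbb E\,v_0\le256\,\kappa^{-78}e^{-1/(128\kappa)}$. For small $\kappa$ these bounds are below $\frac12\kappa^{400}=\frac12\varepsilon_0$ and $\frac12\kappa^{480}=\frac12\varepsilon_1$.

Let $1\le i<i_*$ and assume the claim for $i$ and $i-1$. In \eqref{eq:poinc} for $i+1$ use \eqref{eq:product} on $\Omega$ and the bound $N$ on $\Omega^c$: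
\[
\mathbb E\,\Phi_{i+1}\le2^{i+7}\kappa^{-80}\big(2A^2(\varepsilon_i\varepsilon_{i-1})^{3/4}+n^{-299}\big).
\]
With $\tau=(6/5)^{i-1}$ we have $(\varepsilon_i\varepsilon_{i-1})^{3/4}=\kappa^{660\tau}$ and $\varepsilon_{i+1}=\kappa^{576\tau}$, and Bernoulli's inequality gives $84\tau-80\ge4+16(i-1)$. So the first term is at most
\[
2^9A^2\kappa^4(2\kappa^{16})^{i-1}\varepsilon_{i+1}\le2^9A^2\kappa^4\varepsilon_{i+1}\le\tfrac14\varepsilon_{i+1}
\]
when $2^{11}A^2\kappa_0^4\le1$. The second term is at most $(\log n)^Cn^{-299}\le\frac14n^{-0.12}\le\frac14\varepsilon_{i+1}$.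

\medskip\noindent\emph{Step 7: termination.} Once the density is a negative power of $n$, it beats the operator norm of $\mathcal J$, and a union bound over the coordinates is affordable. Let $i=i_*$, so that $v_i\le n^{-0.1}$ on $\Omega$. The real and the imaginary part of the $k$-th coordinate of $\mathcal F_i\Pi_i$ are linear functionals on $\mathbb R^{2N}$ of norm $\sqrt{|S_i|/N}=\sqrt{v_i}$. Hence the real and the imaginary part of $z^{(i+1)}_k$ have gradients of norm at most $\sqrt{v_i}\,\|\mathcal J\|$, which is at most $n^{-0.04}$ on $\Omega$ and at most $\sqrt N$ everywhere. By \eqref{eq:meanzero} and Pisier's inequality with $r=200$, $\mathbb E\,|z^{(i+1)}_k|^{200}\le C(n^{-8}+N^{100}n^{-299})\le Cn^{-8}$. Therefore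
\[
\mathbb P\big(\exists k:\ |z^{(i+1)}_k|>\vartheta_{i+1}/2\big)\le N(2/\vartheta_{i+1})^{200}\,Cn^{-8}\le n^{-5}
\]
for large $n$. Outside this event $s_{\vartheta_{i+1}}(z^{(i+1)})=0$, and \eqref{eq:stop} gives $\mathbb P(\|d\|_{(\kappa)}>1)\le n^{-5}\le n^{-2}$.

For the expectation, \eqref{eq:splitsup} gives $\|d\|_{(\kappa)}\le\kappa^{-1/2}|z^{(0)}|$, and $\mathbb E\,|z^{(0)}|^2\le N\kappa^2$ by the Poincar\'e inequality and (H1). By the Cauchy--Schwarz inequality $\mathbb E\,\|d\|_{(\kappa)}\le1+(N\kappa)^{1/2}n^{-5/2}\le2$. \qed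

\begin{remark}
None of the three hypotheses can be dropped. A constant map $d$ satisfies (H1) and (H2) and has arbitrary norm. For the other two, note that $\|D\|_{(\kappa)}\le1$ implies $|D|\le\kappa^{1/2}\sqrt{nN}+\kappa^{40}n\le0.8\sqrt{nN}$ when $\kappa\le\frac12$, since $|u|\le\sqrt N\|u\|_\infty$ and $|t|=\|\hat t\|_2\le\|\hat t\|_\infty$. The map $d=\sqrt n\,G$ with $m=N$ satisfies (H0) and (H2), but $|d|^2/(nN)\to1$ in probability. The map with $m=1$ and $d_k=\kappa\sqrt n\,\gamma$ for all $k$ satisfies (H0) and (H1), but $\mathbb P(\|d\|_{(\kappa)}>1)\ge\mathbb P(|\gamma|>0.8/\kappa)$, which for fixed $\kappa$ does not tend to $0$.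
\end{remark}

\section{Independent signs and Gaussian blocks}\label{sec:blocks}

From now on $\kappa_0=\kappa_0(40)$ is the constant of Proposition~\ref{prop:split} for $A=40$, and $n$ is larger than a suitable absolute constant. A scale $\kappa$ is \emph{admissible} if $(\log n)^{-20}\le\kappa\le\kappa_0$. A vector $x$ supported on $[0,n)$ is \emph{good} if
\[
\|x\|_\infty\le2,\qquad\|\hat x\|_8\le13\sqrt n,\qquad\|\hat x\|_\infty\le\sqrt n\log n .
\]
By \eqref{eq:T}, goodness of $x$ is what (H2) requires of the matrix $n^{-1/2}\mathcal T(x)$.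

\subsection{Linear and quadratic forms in independent variables}

Proposition~\ref{prop:split} is about Gaussian vectors. Because the split norm is a norm, comparison inequalities transfer its bound on the expectation to bounded independent variables.

\begin{proposition}\label{prop:indep}
Let $\kappa$ be admissible, $P\subset[0,n)$, $\Lambda\subset\mathbb Z_N$ and $h=\max\{1,\,4\kappa^{-1}\sqrt{|P|/n}\}$. Let $\xi$ be a random vector supported on $P$ whose coordinates are independent, have mean zero and take values in intervals of length at most $2$.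
\begin{itemize}
\item[(a)] If $x$ is good, then $\mathbb E\,\|\Pi_\Lambda\{x,\xi\}\|_{(\kappa)}\le12h$.
\item[(b)] Let $g$ be a random variable, let $x=x(g)$ be supported on $[0,n)$ with $\|x\|_\infty\le2$, and let $x$ be good with probability at least $1-\pi_n$. If the assumptions on $\xi$ hold conditionally on $g$, then $\mathbb E\,\|\Pi_\Lambda\{x,\xi\}\|_{(\kappa)}\le13h$.
\item[(c)] $\mathbb E\,\|\Pi_\Lambda\Gamma(\xi)\|_{(\kappa)}\le26h$.
\end{itemize}
\end{proposition}

\begin{proof}
Write $\|\cdot\|$ for $\|\cdot\|_{(\kappa)}$. Each interval contains the mean $0$, so $|\xi_p|\le2$.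

(a) We have $\Pi_\Lambda\{x,\xi\}=\sum_{p\in P}\xi_pv_p$, where $v_p$ is the $p$-th column of $\Pi_\Lambda\mathcal T(x)$. Let $\xi'$ be an independent copy of $\xi$, let $\sigma_p$ be independent uniform signs and $\gamma_p$ independent standard Gaussians. Then
\[
\mathbb E\Big\|\sum\xi_pv_p\Big\|\le\mathbb E\Big\|\sum\sigma_p(\xi_p-\xi'_p)v_p\Big\|\le4\,\mathbb E\Big\|\sum\sigma_pv_p\Big\|\le4\sqrt{\pi/2}\;\mathbb E\Big\|\sum\gamma_pv_p\Big\| .
\]
The first inequality is Jensen's inequality in $\xi'$, together with the symmetry of the independent variables $\xi_p-\xi'_p$. For the second, the function $\lambda\mapsto\mathbb E\,\|\sum\sigma_p\lambda_pv_p\|$ is convex on the cube $[-4,4]^P$, so it is maximal at a vertex, where it equals $4\,\mathbb E\,\|\sum\sigma_pv_p\|$. For the third, $\gamma_p$ has the law of $\sigma_p|\gamma_p|$, and Jensen's inequality in the variables $|\gamma_p|$, of mean $\sqrt{2/\pi}$, applies.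

Apply Proposition~\ref{prop:split} to the linear map $d(\gamma)=h^{-1}\sum\gamma_pv_p$, with $\iota=-I$ and $\Omega_0$ the whole space. By \eqref{eq:T} the entries of the $v_p$ are at most $4$ in absolute value, so the rows of $\mathcal J$ have norm at most $4h^{-1}\sqrt{|P|/n}\le\kappa$; also $\|\mathcal J\|_{S^8}\le26N^{1/8}$ and $\|\mathcal J\|\le2\log n\le n^{0.01}$. Hence $\mathbb E\,\|\sum\gamma_pv_p\|\le2h$, and $8\sqrt{\pi/2}\le12$.

(b) Condition on $g$. If $x(g)$ is good, use (a). In any case $\|\{x,\xi\}\|_\infty\le8n$, so \eqref{eq:splitsup} and $\kappa^{-1/2}\le(\log n)^{10}$ give $\|\Pi_\Lambda\{x,\xi\}\|\le8\sqrt n(\log n)^{10}\le n$. The values of $g$ with $x(g)$ not good thus contribute at most $n\pi_n\le1\le h$.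

(c) We reduce the quadratic form to a linear one by decoupling. Let $J$ be a uniformly random subset of $P$, independent of $\xi$, and $J^c=P\setminus J$. Two distinct points of $P$ are separated by $J$ with probability $\frac12$, and $\{\xi_J,\xi_{J^c}\}_k$ is the sum of $\xi_p\xi_{p+k}$ over those $p$ for which $p$ and $p+k$ are separated. Hence $\Gamma(\xi)=2\,\mathbb E_J\{\xi_J,\xi_{J^c}\}$, and by Jensen's inequality
\[
\mathbb E\,\|\Pi_\Lambda\Gamma(\xi)\|\le2\max_J\mathbb E\,\|\Pi_\Lambda\{\xi_{J^c},\xi_J\}\| .
\]
For fixed $J$ the vector $\xi_{J^c}$ is independent of $\xi_J$ and good with probability at least $1-\pi_n$ by Lemma~\ref{lem:random}(i). Part (b), with $g=x=\xi_{J^c}$, bounds each term by $13h$.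
\end{proof}

\subsection{The Gaussian block}

We now construct the correlated vector. Signs are not smooth functions of a Gaussian vector, so we aim at a vector $y$ with entries in $[-1,1]$, to be used later as the vector of conditional means of the signs. Fix a smooth odd function $\psi$ with $0\le\psi'\le1$, $|\psi|\le1$ and $\psi(x)=x$ for $|x|\le\frac12$; one may integrate an even bump function equal to $1$ on $[-\frac12,\frac12]$ and supported in $[-1,1]$. Integration by parts gives
\[
\beta:=\mathbb E\,\gamma\psi(\gamma)=\mathbb E\,\psi'(\gamma)\ge\mathbb P(|\gamma|\le\tfrac12)\ge(2\pi)^{-1/2}e^{-1/8}\ge\tfrac13 .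
\]
Let $R,B\subset[0,n)$ be disjoint, $P=R\cup B$, and let $M=(M_{ji})_{j\in B,\,i\in R}$ be a real matrix with $\|M\|\le1$. Let $g$ be a standard Gaussian vector in $\mathbb R^R$ and $X=Mg$. The \emph{Gaussian block} with data $R,B,M$ is the vector $y$ supported on $P$ with
\begin{equation}\label{eq:block}
y_i=\psi(g_i)\quad(i\in R),\qquad y_j=\psi(X_j)\quad(j\in B).
\end{equation}
The entries on $R$ are independent. The entries on $B$ are small when $\|M\|$ is small, they lie mostly in the range where $\psi$ is the identity, and so they carry the correlation $M$ to first order. The vector $y$ is an odd function of $g$ with $\|y\|_\infty\le1$. Its Jacobian is a diagonal contraction times the matrix $I$ stacked on $M$, so $\|\nabla y\|\le\sqrt{1+\|M\|^2}\le\sqrt2$, and Lemma~\ref{lem:random}(ii) applies to $y$ with $J=P$.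

\begin{proposition}[noise of a block]\label{prop:noise}
Let $y$ be a Gaussian block and let $a$ be good with $\|a\|_\infty\le1$. Put $Z_1=\{a,y\}$ and $Z_2=\Gamma(y)-\mathbb E\,\Gamma(y)$.
\begin{itemize}
\item[(a)] Every coordinate of $Z_1$ and of $Z_2$ is a $2\sqrt{2|P|}$-Lipschitz function of $g$ with mean zero.
\item[(b)] If $\kappa$ is admissible and $\kappa\ge4\sqrt{|P|/n}$, then $\mathbb E\,\|Z_1\|_{(\kappa)}\le2$ and $\mathbb E\,\|Z_2\|_{(\kappa)}\le2$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) We have $\nabla Z_1=\mathcal T(a)\Pi_P\nabla y$. By \eqref{eq:polar} the derivative of $\Gamma$ at $y$ is $\mathcal T(y)$, so $\nabla Z_2=\mathcal T(y)\Pi_P\nabla y$. The rows of $\mathcal T(a)\Pi_P$ and $\mathcal T(y)\Pi_P$ have at most $|P|$ nonzero entries, each at most $2$ in absolute value, and $\|\nabla y\|\le\sqrt2$. The mean of $Z_1$ is zero because $y$ is odd.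

(b) For $d=Z_1$ take $\iota=-I$. Then (H1) holds by (a), and \eqref{eq:T} gives $\|\mathcal J\|_{S^8}\le26\sqrt2\,N^{1/8}\le40N^{1/8}$ and $\|\mathcal J\|\le2\sqrt2\log n$ everywhere. Proposition~\ref{prop:split} applies.

The map $Z_2$ is even in $g$, so (H0) has to be created. Let $\tilde g$ be an independent copy of $g$, $\tilde y=y(\tilde g)$ and $d(g,\tilde g)=\Gamma(y)-\Gamma(\tilde y)$. By Jensen's inequality $\mathbb E\,\|Z_2\|_{(\kappa)}\le\mathbb E\,\|d\|_{(\kappa)}$, and $d$ changes sign under the isometry that swaps $g$ and $\tilde g$. By (a) the rows of $\nabla d$ have norm at most $\sqrt2\cdot2\sqrt{2|P|}=4\sqrt{|P|}$, which gives (H1). Let $\Omega_0$ be the event that both $y$ and $\tilde y$ satisfy the two bounds of Lemma~\ref{lem:random}; then $\mathbb P(\Omega_0^c)\le2\pi_n\le e^{-(\log n)^{3/2}}$. On $\Omega_0$ each of the two blocks of $\mathcal J$ has $S^8$ norm at most $12\sqrt2\,N^{1/8}$ and operator norm at most $\log n$, so $\|\mathcal J\|_{S^8}\le40N^{1/8}$ and $\|\mathcal J\|\le n^{0.01}$.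
\end{proof}

\begin{lemma}[mean of a block]\label{lem:mean}
Let $y$ be a Gaussian block with $M_{ji}=\mu_{i-j}$, where $\mu\in\mathbb R^{\mathbb Z_N}$ is even. Let $H_k$ be the number of pairs $(j,i)\in B\times R$ with $|i-j|=|k|$. Define $q$ by $q_0=0$ and
\[
\mathbb E\,\Gamma(y)_k=\beta\mu_kH_k+q_k\qquad(k\ne0).
\]
Then $q$ is real and even, $\|\hat q\|_\infty\le6\|M\|^2n$, and $q_k=0$ if no two elements of $P$ differ by $|k|$.
\end{lemma}

\begin{proof}
The vectors $\mathbb E\,\Gamma(y)$, $\mu$ and $H$ are real and even, and if no two elements of $P$ differ by $|k|$, then $\Gamma(y)_k=0=H_k$. It remains to bound $\hat q$. We have $\mathbb E\,\Gamma(y)_k=\sum\mathbb E\,y_py_{p'}$ over the pairs with $p'-p=k$, and we sort the pairs by the sets that contain $p$ and $p'$. Fix $\omega$ and let $e_B=(\omega^j)_{j\in B}$, $e_R=(\omega^i)_{i\in R}$; both have squared norm at most $n$.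

\emph{Pairs in $R\times R$.} Distinct entries are independent with mean zero and contribute nothing.

\emph{Pairs in $B\times B$.} Let $\Sigma=\mathbb E\,y_By_B^T$. For a real unit vector $x$ the variable $\langle x,y_B\rangle$ has mean zero and gradient $M^T\operatorname{diag}(\psi'(X))\,x$, so the Poincar\'e inequality gives $x^T\Sigma x\le\|M\|^2$. Thus $\|\Sigma\|\le\|M\|^2$. These pairs contribute $\sum_{j\ne j'}\Sigma_{jj'}\omega^{j'-j}=e_B^*\Sigma e_B-\operatorname{tr}\Sigma$ to $\hat q(\omega)$, which has modulus at most $2\|M\|^2n$.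

\emph{Mixed pairs.} Let $\chi_j=\psi(X_j)-X_j$. Since $\mathbb E\,g_{i'}\psi(g_i)$ equals $\beta$ for $i=i'$ and $0$ otherwise,
\[
\mathbb E\,y_By_R^T=\mathbb E\,Xy_R^T+\mathbb E\,\chi y_R^T=\beta M+\Delta,\qquad\Delta=\mathbb E\,\chi y_R^T .
\]
At lag $k$ the part $\beta M$ contributes $\beta\mu_k$ for each $(j,i)$ with $i-j=k$ and $\beta\mu_{-k}$ for each $(j,i)$ with $j-i=k$, in total $\beta\mu_kH_k$. For real unit vectors $x,x'$,
\[
x^T\Delta x'\le\big(\mathbb E\,\langle x,\chi\rangle^2\big)^{1/2}\big(\mathbb E\,\langle x',y_R\rangle^2\big)^{1/2},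
\]
and the second factor is $(\mathbb E\,\psi(\gamma)^2)^{1/2}\le1$. The variable $\langle x,\chi\rangle$ is odd in $g$, with gradient $M^T\operatorname{diag}(\psi'(X)-1)\,x$, where $\psi'(X_j)-1$ lies in $[-1,0]$ and vanishes for $|X_j|\le\frac12$. As $\mathbb EX_j^2\le\|M\|^2$, the inequalities of Poincar\'e and Chebyshev give
\[
\mathbb E\,\langle x,\chi\rangle^2\le\|M\|^2\sum_jx_j^2\,\mathbb P(|X_j|>\tfrac12)\le4\|M\|^4 .
\]
So $\|\Delta\|\le2\|M\|^2$, and the contribution $\sum_{j,i}\Delta_{ji}(\omega^{i-j}+\omega^{j-i})=2\operatorname{Re}e_B^*\Delta e_R$ of $\Delta$ to $\hat q(\omega)$ has modulus at most $4\|M\|^2n$.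
\end{proof}

\section{The reserved positions}\label{sec:positions}

Fix a number $\kappa_*$ with $0<\kappa_*\le\min\{\kappa_0/32,\,2^{-36}\}$. From now on ``$n$ large'' means larger than a bound depending only on $\kappa_*$, and $o(1)$ is uniform in the indices $i,s$. Put
\[
\delta_0=\kappa_*^2\le2^{-72},\qquad\delta_i=4^{-i}\delta_0,\qquad I=\max\{i:\delta_i\ge n^{-1/20}\}\le\log n .
\]
Lemma~\ref{lem:mean} tells us to take $\mu_k=-t_k/(\beta H_k)$. So the sets must be chosen with counts $H_k$ that are large, and regular enough that division by $H_k$ does not destroy a bound on $\|\hat t\|_\infty$. Random sets have counts close to a linear function of $|k|$. We confine the $i$-th sets to the window $[\delta_in,(1-\delta_i)n)$, so that round $i$ does not affect the lags beyond $(1-\delta_i)n$.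

Let $L_i$ be the number of integers in $[\delta_in,(1-\delta_i)n)$ and $\bar H^{(i)}_k=2\delta_i^2(L_i-|k|)$. Since $L_i\ge(1-2\delta_i)n-1$ and $\delta_in\ge2$,
\begin{equation}\label{eq:Hbar}
\bar H^{(i)}_k\ge2\delta_i^2(\delta_in-1)\ge\delta_i^3n\qquad\text{for }|k|\le(1-3\delta_i)n,\ 1\le i\le I .
\end{equation}

\begin{lemma}\label{lem:positions}
For large $n$ there are pairwise disjoint sets $R_i,B_i\subset[\delta_in,(1-\delta_i)n)$, $1\le i\le I$, with the following properties. Let $P_i=R_i\cup B_i$, let $H^{(i)}_k$ be the number of $(j,l)\in B_i\times R_i$ with $|j-l|=|k|$, and let $\nu^{(i)}_k=H^{(i)}_k/\bar H^{(i)}_k-1$ for $1\le|k|\le(1-3\delta_i)n$. Then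
\begin{itemize}
\item[(L1)] $|P_i|\le4\delta_in$;
\item[(L2)] $|\nu^{(i)}_k|\le\frac12$ for $1\le k\le(1-3\delta_i)n$;
\item[(L3)] $\sum_{1\le k\le(1-3\delta_i)n}(\nu^{(i)}_k)^2\le\delta_i^{-6}$.
\end{itemize}
\end{lemma}

\begin{proof}
Give the positions $p\in[0,n)$ independently at most one label each: for every $i$ whose window contains $p$, the label $R_i$ has probability $\delta_i$ and the label $B_i$ has probability $\delta_i$. This is possible since $\sum_{i\ge1}2\delta_i<1$. Fix $i$ and drop it from the notation.

Since $\mathbb E\,|P|\le2\delta n$, Hoeffding's inequality shows that (L1) fails with probability at most $e^{-8\delta^2n}\le e^{-8n^{0.9}}$.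

Let $1\le k\le(1-3\delta)n$. The window contains $L-k$ pairs $e=\{p,p+k\}$, and $H_k=\sum_e\chi_e$, where $\chi_e$ is the indicator of the event that $e$ carries one label $R$ and one label $B$. So $\mathbb EH_k=\bar H_k$. A position lies in at most two pairs, so changing one label changes $H_k$ by at most $2$. McDiarmid's inequality and \eqref{eq:Hbar} give
\[
\mathbb P(|H_k-\bar H_k|>\tfrac12\bar H_k)\le2e^{-\bar H_k^2/(8n)}\le2e^{-\delta^6n/8}\le2e^{-n^{0.7}/8}.
\]
The indicators of disjoint pairs are independent, each pair meets at most two others, and $\operatorname{Cov}(\chi_e,\chi_f)\le\mathbb E\chi_e$ for all $e,f$. Hence $\operatorname{Var}H_k\le3\bar H_k$, $\mathbb E\,\nu_k^2\le3/\bar H_k\le3\delta^{-3}/n$ and $\mathbb E\sum_k\nu_k^2\le3\delta^{-3}$. By Markov's inequality (L3) fails with probability at most $3\delta^3$.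

Summing over $k$ and $i$, the total failure probability is at most $o(1)+\sum_{i\ge1}3\delta_i^3<1$.
\end{proof}

Fix such sets and let $P_0=[0,n)\setminus\bigcup_{i=1}^IP_i$. We can divide by $H^{(i)}_k$ only for $|k|\le(1-3\delta_i)n$, so we need a cutoff. It is taken continuous and piecewise linear, because this makes the differences of consecutive values small, which is what the next proof uses. Let $W^{(i)}_k=1$ for $|k|\le(1-4\delta_i)n$, $W^{(i)}_k=0$ for $|k|\ge(1-3\delta_i)n$, and let $W^{(i)}_k$ be linear in $|k|$ in between. Define $m^{(i)}\in\mathbb R^{\mathbb Z_N}$ by $m^{(i)}_k=W^{(i)}_k/H^{(i)}_k$ if $k\ne0$ and $W^{(i)}_k\neq0$, by $m^{(i)}_k=0$ if $W^{(i)}_k=0$, and by $m^{(i)}_0=1/\bar H^{(i)}_0$. For vectors $m,t$ let $mt$ be the coordinatewise product.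

\begin{lemma}\label{lem:multiplier}
For $1\le i\le I$ and every $t\in\mathbb R^{\mathbb Z_N}$ we have $\|\widehat{m^{(i)}t}\|_\infty\le4\delta_i^{-6}n^{-1}\|\hat t\|_\infty$.
\end{lemma}

\begin{proof}
Drop the index $i$. Inserting the inversion formula for $m$ gives $\widehat{mt}(\omega)=N^{-1}\sum_\zeta\hat m(\zeta)\,\hat t(\omega\zeta^{-1})$, so $\|\widehat{mt}\|_\infty\le\|\hat m\|_1\|\hat t\|_\infty$. For every $x\in\mathbb R^{\mathbb Z_N}$,
\begin{equation}\label{eq:wiener}
\|\hat x\|_1\le|x|,\qquad\|\hat x\|_1\le\sqrt2\,\Big(N^{-1}\sum_kx_k^2+N\sum_k(x_{k+1}-x_k)^2\Big)^{1/2}.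
\end{equation}
The first bound is $\|\hat x\|_1\le\|\hat x\|_2$. For the second let $w(\omega)=1+N^2|1-\omega|^2$. For $\omega=e^{2\pi\mathrm{i}l/N}$ with $|l|\le N/2$ we have $|1-\omega|=2|\sin(\pi l/N)|\ge4|l|/N$, so $\sum_\omega w(\omega)^{-1}\le\sum_{l\in\mathbb Z}(1+16l^2)^{-1}\le2$. Parseval's identity, applied to $x$ and to its difference vector, whose transform has modulus $|1-\omega||\hat x(\omega)|$, gives $\sum_\omega w|\hat x|^2=N\sum_kx_k^2+N^3\sum_k(x_{k+1}-x_k)^2$. Now apply the Cauchy--Schwarz inequality to $\sum_\omega w^{-1/2}\cdot w^{1/2}|\hat x|$.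

We write $m$ as a slowly varying part and a small irregular part. Let $\bar m_k=W_k/\bar H_k$ where $W_k\ne0$ and $\bar m_k=0$ elsewhere. By \eqref{eq:Hbar}, $|\bar m_k|\le\delta^{-3}n^{-1}$. We have $|W_{k+1}-W_k|\le1/(\delta n)$ and $|\bar H_{k+1}-\bar H_k|\le2\delta^2$. If $W_k$ and $W_{k+1}$ are both nonzero, then
\[
|\bar m_{k+1}-\bar m_k|\le\frac{|W_{k+1}-W_k|}{\bar H_{k+1}}+\frac{|\bar H_{k+1}-\bar H_k|}{\bar H_k\bar H_{k+1}}\le3\delta^{-4}n^{-2},
\]
and if one of them vanishes, the other is at most $1/(\delta n)$ and the difference is at most $\delta^{-4}n^{-2}$. The second bound in \eqref{eq:wiener} gives $\|\widehat{\bar m}\|_1\le\sqrt2\,(\delta^{-6}+36\delta^{-8})^{1/2}n^{-1}\le9\delta^{-4}n^{-1}\le\delta^{-6}n^{-1}$.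

The vector $m-\bar m$ vanishes at $k=0$ and where $W_k=0$, and elsewhere it equals $-\bar m_k\nu_k/(1+\nu_k)$, of modulus at most $2\delta^{-3}n^{-1}|\nu_k|$ by (L2). By the first bound in \eqref{eq:wiener} and (L3), counted for both signs of $k$, we get $\|\widehat{m-\bar m}\|_1\le2\delta^{-3}n^{-1}(2\delta^{-6})^{1/2}\le3\delta^{-6}n^{-1}$.
\end{proof}

\section{The construction}\label{sec:construction}

For $s\ge1$ put $\kappa_s=32\sqrt{\delta_s}\le16\kappa_*\le\kappa_0$, and note $\kappa_s^{1/2}\le6\,\delta_s^{1/4}$ and $\kappa_s^{40}=2^{200}\delta_s^{20}$. Call $s\ge1$ \emph{coarse} if $\delta_s\ge(\log n)^{-20}$ and \emph{fine} otherwise. For coarse $s$ the scale $\kappa_s$ is admissible. For fine $s$ it need not be, but then no splitting is needed: the level $\delta_s^{1/4}\sqrt n$ exceeds the typical size $\sqrt{\delta_sn}$ by a factor $\delta_s^{-1/4}>(\log n)^5$, and a union bound over the lags succeeds. The index $I+1$ is fine, since $\delta_{I+1}<n^{-1/20}$. The additions to $u$ are measured by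
\[
\rho_0=416\,\kappa_*^{-1/2},\qquad\rho_s=12000\cdot2^{s/4}\delta_s^{1/4}=12000\,\delta_0^{1/4}\,2^{-s/4}\quad(s\ge1),
\]
and $K_*=1+4\sum_{s\ge0}\rho_s$ is finite and depends only on $\kappa_*$.

\subsection{The initial signs}

Let $a^0$ be a vector of independent uniform signs on $P_0$, zero elsewhere. Round $i$ cancels fully only at the lags $|k|\le(1-\delta_{i-1})n$, where $W^{(i)}=1$. We therefore divide the nonzero lags into
\[
\Lambda_0=\{1\le|k|\le(1-\delta_0)n\},\qquad\Lambda_s=\{(1-\delta_{s-1})n<|k|\le(1-\delta_s)n\}\quad(1\le s\le I),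
\]
and $\Lambda_{I+1}=\{|k|>(1-\delta_I)n\}$, and we put $D^{(s)}=\Pi_{\Lambda_s}\Gamma(a^0)$, so that $\Gamma(a^0)=\sum_{s=0}^{I+1}D^{(s)}$. The piece $D^{(s)}$ enters the iteration at the end of round $s$, in time to be cancelled in round $s+1$. For that, its Fourier part must be as small as $\delta_s^{16}n$. This is possible because for $s\ge1$ it involves only $O(\delta_sn)$ signs. All $I+2$ splittings are needed at once, and the factor $2^{s/4}$ in $\rho_s$ makes the failure probabilities from Markov's inequality summable.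

\begin{lemma}\label{lem:initial}
For large $n$, with probability at least $\frac12$ the following hold.
\begin{itemize}
\item[(a)] $\|\widehat{a^0}\|_8\le6\sqrt n$ and $\|\widehat{a^0}\|_\infty\le\frac14\sqrt n\log n$.
\item[(b)] For $0\le s\le I+1$ there are real even vectors $\upsilon^{(s)},\tau^{(s)}$ with $D^{(s)}=\upsilon^{(s)}+\tau^{(s)}$, $\|\upsilon^{(s)}\|_\infty\le\rho_s\sqrt n$ and $\|\hat\tau^{(s)}\|_\infty\le\frac14\delta_s^{16}n$, and $\tau^{(s)}=0$ for fine $s$.
\end{itemize}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:random}, (a) fails with probability at most $\pi_n$.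

\emph{The case $s=0$.} Apply Proposition~\ref{prop:indep}(c) with $P=P_0$ and $\kappa=\kappa_*$, so that $h\le4/\kappa_*$ and $\mathbb E\,\|D^{(0)}\|_{(\kappa_*)}\le104/\kappa_*$. With probability at least $\frac34$ the norm is at most $416/\kappa_*$. Then $\|\upsilon^{(0)}\|_\infty\le416\,\kappa_*^{-1/2}\sqrt n$ and $\|\hat\tau^{(0)}\|_\infty\le416\,\kappa_*^{39}n\le\frac14\kappa_*^{32}n=\frac14\delta_0^{16}n$.

\emph{Coarse $s$.} If $p,p'\in[0,n)$ and $p'-p>(1-\delta_{s-1})n$, then $p<\delta_{s-1}n$ and $p'>(1-\delta_{s-1})n$. So $D^{(s)}=\Pi_{\Lambda_s}\Gamma(a^0_E)$, where $E$ is the part of $P_0$ in $[0,\delta_{s-1}n)\cup((1-\delta_{s-1})n,n)$, and $|E|\le2(4\delta_sn+1)\le16\delta_sn$. In Proposition~\ref{prop:indep}(c) with $P=E$ and $\kappa=\kappa_s$ we have $h=1$, so $\mathbb E\,\|D^{(s)}\|_{(\kappa_s)}\le26$. The event $\|D^{(s)}\|_{(\kappa_s)}>2000\cdot2^{s/4}$ has probability at most $0.013\cdot2^{-s/4}$, and these bounds add up to at most $0.013/(2^{1/4}-1)<0.07$. Outside this event $\|\upsilon^{(s)}\|_\infty\le2000\cdot2^{s/4}\kappa_s^{1/2}\sqrt n\le\rho_s\sqrt n$,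 and since $2^{s/4}\le4^s\le\delta_s^{-1}$,
\[
\|\hat\tau^{(s)}\|_\infty\le2^{11}\delta_s^{-1}\cdot2^{200}\delta_s^{20}n\le2^{211}\delta_0^3\,\delta_s^{16}n\le\tfrac14\delta_s^{16}n .
\]

\emph{Fine $s$.} For $k\in\Lambda_s$ we have $|k|>n/2$, so the pairs $\{p,p+|k|\}$ are disjoint, and $D^{(s)}_k$ is a sum of at most $n-|k|\le4\delta_sn$ independent uniform signs. Hoeffding's inequality gives $\mathbb P(|D^{(s)}_k|>\delta_s^{1/4}\sqrt n)\le2e^{-\delta_s^{-1/2}/8}\le2e^{-(\log n)^{10}/8}$. With probability $1-o(1)$ none of these at most $N$ events occurs, and we take $\upsilon^{(s)}=D^{(s)}$.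

The total failure probability is at most $\frac14+0.07+o(1)<\frac12$.
\end{proof}

\subsection{States}

Fix $a^0$ with the properties of Lemma~\ref{lem:initial}. For $0\le i\le I$, a \emph{state of level $i$} is a triple $(a,u,t)$, where $a$ has entries $\pm1$ on $P_0\cup\dots\cup P_i$, vanishes elsewhere and agrees with $a^0$ on $P_0$, and $u,t\in\mathbb R^{\mathbb Z_N}$ are even, such that
\begin{equation}\label{eq:state}
\Gamma(a)_k=u_k+t_k+\sum_{s>i}D^{(s)}_k\qquad(k\ne0)
\end{equation}
and
\begin{itemize}
\item[(S1)] $|u_k|\le(4\sum_{l<i}\rho_l+2\rho_i)\sqrt n$ for $k\ne0$;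
\item[(S2)] $\|\hat t\|_\infty\le\delta_i^{16}n$;
\item[(S3)] $|t_k|\le2\rho_i\sqrt n$ for $|k|>(1-\delta_i)n$;
\item[(S4)] $\|\hat a\|_8\le(6+40\sum_{l=1}^i\sqrt{\delta_l})\sqrt n$ and $\|\hat a\|_\infty\le(\frac14+\sum_{l=1}^i\sqrt{\delta_l})\sqrt n\log n$.
\end{itemize}
Condition (S2) makes $t$ cancellable in the next round. Condition (S3) concerns the lags that the next round does not cancel fully: there $t$ is small entrywise, and what remains of it is moved into $u$. Condition (S4) keeps $a$ good: since $\sum_{l\ge1}\sqrt{\delta_l}=\sqrt{\delta_0}\le\frac1{40}$, it implies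
\begin{equation}\label{eq:agood}
\|\hat a\|_8\le7\sqrt n,\qquad\|\hat a\|_\infty\le\tfrac12\sqrt n\log n .
\end{equation}
The triple $(a^0,\upsilon^{(0)},\tau^{(0)})$ is a state of level $0$. Only (S3) needs a word: for $|k|>(1-\delta_0)n$ we have $D^{(0)}_k=0$, so $\tau^{(0)}_k=-\upsilon^{(0)}_k$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.05]
\draw[->] (0,0) -- (10.5,0) node[right] {$|k|$};
\draw[thick] (0,1.2) -- (5.2,1.2) -- (6.8,0);
\node[above] at (2.6,1.2) {$W^{(i)}=1$};
\draw[dashed] (5.2,0) -- (5.2,1.2);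
\draw (0,0.08) -- (0,-0.08) node[below] {\small $0$};
\draw (5.2,0.08) -- (5.2,-0.08) node[below] {\small $(1-4\delta)n$};
\draw (6.8,0.08) -- (6.8,-0.08) node[below] {\small $(1-3\delta)n$};
\draw (8.8,0.08) -- (8.8,-0.08) node[below] {\small $(1-\delta)n$};
\draw (10,0.08) -- (10,-0.08) node[below] {\small $n$};
\draw[<->] (0,-0.9) -- (5.2,-0.9) node[midway,below] {\small $t$ cancelled};
\draw[<->] (5.2,-0.9) -- (8.8,-0.9) node[midway,below] {\small $\Lambda_i$};
\draw[<->] (8.8,-0.9) -- (10,-0.9) node[midway,below] {\small no noise};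
\end{tikzpicture}
\caption{The lags in round $i$, with $\delta=\delta_i$ (not to scale), and the cutoff $W^{(i)}$. Up to $(1-4\delta)n$ the old Fourier part $t$ is cancelled in the mean; beyond that point its remainder $(1-W^{(i)})t$ is small entrywise. The piece $D^{(i)}$ of the initial autocorrelation vector lives on $\Lambda_i$. The new signs do not change the autocorrelations at lags beyond $(1-\delta)n$.}
\label{fig:lags}
\end{figure}

\subsection{One round}

\begin{proposition}\label{prop:step}
Let $n$ be large and $1\le i\le I$. If there is a state of level $i-1$, then there is a state of level $i$.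
\end{proposition}

\begin{proof}
Let $(a,u,t)$ be a state of level $i-1$. Write $\delta=\delta_i$, so that $\delta_{i-1}=4\delta$, and drop the index $i$ from $R_i,B_i,P_i,H^{(i)},W^{(i)},m^{(i)},\kappa_i$. Figure~\ref{fig:lags} shows the ranges of lags that occur.

\medskip\noindent\emph{The correlations.} Let $\mu=-\beta^{-1}mt$, a real even vector, and $M_{ji}=\mu_{i'-j}$ for $j\in B$ and the column index $i'\in R$; that is, $M=(\mu_{i'-j})_{j\in B,\,i'\in R}$. This is a submatrix of a circulant matrix with singular values $|\hat\mu(\omega)|$. By Lemma~\ref{lem:multiplier}, (S2) and $\beta\ge\frac13$,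
\[
\|M\|\le\|\hat\mu\|_\infty\le12\,\delta^{-6}(4\delta)^{16}\le2^{36}\delta^{10}\le\delta^9\le1 .
\]
Let $y$ be the Gaussian block \eqref{eq:block} with data $R,B,M$. For $k\ne0$ we have $\beta\mu_kH_k=-W_kt_k$, so Lemma~\ref{lem:mean} gives
\begin{equation}\label{eq:cancel}
\mathbb E\,\Gamma(y)_k=-W_kt_k+q_k\quad(k\ne0),\qquad\|\hat q\|_\infty\le6\delta^{18}n\le\tfrac14\delta^{16}n .
\end{equation}

\medskip\noindent\emph{The new signs.} Given $g$, let $b_p$ $(p\in P)$ be independent signs with $\mathbb E[b_p\mid g]=y_p$, let $b$ vanish outside $P$, and put $\eta=b-y$. Given $g$, the $\eta_p$ are independent, have mean zero and take the values $\pm1-y_p$, which span an interval of length $2$. Applying \eqref{eq:polar} to $(a+y)+\eta$ and then to $a+y$ gives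
\begin{equation}\label{eq:expand}
\Gamma(a+b)=\Gamma(a)+\mathbb E\,\Gamma(y)+Z_1+Z_2+Z_3+Z_4
\end{equation}
with $Z_1=\{a,y\}$, $Z_2=\Gamma(y)-\mathbb E\,\Gamma(y)$, $Z_3=\{a+y,\eta\}$ and $Z_4=\Gamma(\eta)$. Let $Z=Z_1+\dots+Z_4$, an even vector. We show that with probability at least $\frac45$
\begin{equation}\label{eq:noise}
Z=u'+t'\ \text{ with $u',t'$ real and even},\qquad\|u'\|_\infty\le\rho_i\sqrt n,\qquad\|\hat t'\|_\infty\le\tfrac14\delta^{16}n .
\end{equation}

\medskip\noindent\emph{The noise for coarse $i$.} The scale $\kappa=32\sqrt\delta$ is admissible, and $4\sqrt{|P|/n}\le8\sqrt\delta\le\kappa$ by (L1). By \eqref{eq:agood}, $a$ is good, so $\mathbb E\,\|Z_1\|_{(\kappa)}\le2$ and $\mathbb E\,\|Z_2\|_{(\kappa)}\le2$ by Proposition~\ref{prop:noise}(b). The vector $a+y$ has entries in $[-1,1]$, as $a$ and $y$ have disjoint supports, and by \eqref{eq:agood} and Lemma~\ref{lem:random}(ii) it satisfies $\|\widehat{a+y}\|_8\le13\sqrt n$ and $\|\widehat{a+y}\|_\infty\le\frac34\sqrt n\log n$ with probability at least $1-\pi_n$. Proposition~\ref{prop:indep}(b)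 with $h=1$ gives $\mathbb E\,\|Z_3\|_{(\kappa)}\le13$, and part (c), applied conditionally on $g$, gives $\mathbb E\,\|Z_4\|_{(\kappa)}\le26$. Hence $\mathbb E\,\|Z\|_{(\kappa)}\le43$, and $\|Z\|_{(\kappa)}\le400$ with probability at least $1-\frac{43}{400}\ge\frac45$. In that case $\|u'\|_\infty\le400\,\kappa^{1/2}\sqrt n\le2400\,\delta^{1/4}\sqrt n\le\rho_i\sqrt n$ and $\|\hat t'\|_\infty\le400\cdot2^{200}\delta^{20}n\le\frac14\delta^{16}n$.

\medskip\noindent\emph{The noise for fine $i$.} Put $s=\delta^{1/4}\sqrt n$ and fix $k\ne0$; by evenness we may take $k>0$. By Proposition~\ref{prop:noise}(a) and (L1), $Z_{1,k}$ and $Z_{2,k}$ are $6\sqrt{\delta n}$-Lipschitz functions of $g$ with mean zero, so each exceeds $s$ in absolute value with probability at most $2e^{-\delta^{-1/2}/72}$. Given $g$, $Z_{3,k}$ is a sum of at most $4\delta n$ independent terms $\eta_p(x_{p+k}+x_{p-k})$, $x=a+y$, with mean zero and values in intervals of length at most $4$; Hoeffding's inequality gives $\mathbb P(|Z_{3,k}|>s)\le2e^{-\delta^{-1/2}/32}$. For $Z_{4,k}$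 sort the pairs $\{p,p+k\}\subset P$ by the parity of $\lfloor p/k\rfloor$. Two pairs that meet have the form $\{p,p+k\}$ and $\{p+k,p+2k\}$ and so have different parities. Thus, given $g$, each class gives a sum of at most $4\delta n$ independent products $\eta_p\eta_{p+k}$ with mean zero and values in $[-4,4]$, and exceeds $s/2$ in absolute value with probability at most $2e^{-\delta^{-1/2}/512}$. Since $\delta^{-1/2}>(\log n)^{10}$, a union bound over $k$ shows that $\|Z\|_\infty\le4s\le\rho_i\sqrt n$ with probability $1-o(1)$. Take $u'=Z$ and $t'=0$.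

\medskip\noindent\emph{The Fourier transform of $b$.} Lemma~\ref{lem:random} applies with $J=P$ to $y$ and, conditionally on $g$, to $\eta$. By Markov's inequality for the eighth moment, each of $\|\hat y\|_8$ and $\|\hat\eta\|_8$ exceeds $10\sqrt{|P|}$ with probability at most $2^{-8}$, and each of $\|\hat y\|_\infty$ and $\|\hat\eta\|_\infty$ exceeds $\frac14\sqrt{|P|}\log n$ with probability at most $\pi_n$. As $\sqrt{|P|}\le2\sqrt{\delta n}$, with probability at least $1-2^{-7}-2\pi_n$
\begin{equation}\label{eq:bhat}
\|\hat b\|_8\le40\sqrt{\delta n},\qquad\|\hat b\|_\infty\le\sqrt{\delta n}\,\log n .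
\end{equation}

\medskip\noindent\emph{The new state.} With positive probability \eqref{eq:noise} and \eqref{eq:bhat} both hold. Fix such an outcome and put
\[
a^+=a+b,\qquad u^+=u+(1-W)t+u'+\upsilon^{(i)},\qquad t^+=q+t'+\tau^{(i)} .
\]
The identity \eqref{eq:state} of level $i$ follows from that of level $i-1$, \eqref{eq:cancel}, \eqref{eq:expand}, \eqref{eq:noise} and $D^{(i)}=\upsilon^{(i)}+\tau^{(i)}$. Condition (S4) follows from \eqref{eq:bhat}, and (S2) from $\|\widehat{t^+}\|_\infty\le\frac34\delta^{16}n$.

For (S1), the factor $1-W_k\in[0,1]$ is nonzero only for $|k|>(1-4\delta)n=(1-\delta_{i-1})n$, where $|t_k|\le2\rho_{i-1}\sqrt n$ by (S3) of level $i-1$. So for $k\ne0$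
\[
|u^+_k|\le\Big(4\sum_{l<i-1}\rho_l+2\rho_{i-1}+2\rho_{i-1}+\rho_i+\rho_i\Big)\sqrt n=\Big(4\sum_{l<i}\rho_l+2\rho_i\Big)\sqrt n .
\]

For (S3) let $|k|>(1-\delta)n$. If $p\in P\subset[\delta n,(1-\delta)n)$ and $p'\in[0,n)$, then $|p-p'|<(1-\delta)n$. Every product that occurs in $Z_1,\dots,Z_4$ has a factor indexed by $P$, so $Z_k=0$, and $q_k=0$ by Lemma~\ref{lem:mean}. Also $D^{(i)}_k=0$, since $k\notin\Lambda_i$. Hence $t'_k=-u'_k$, $\tau^{(i)}_k=-\upsilon^{(i)}_k$ and $|t^+_k|\le2\rho_i\sqrt n$.
\end{proof}

\subsection{Proofs of Theorems~\ref{thm:main} and~\ref{thm:count}(a)}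

Let $n$ be large and let $a^0$ have the properties of Lemma~\ref{lem:initial}. By Proposition~\ref{prop:step} and induction there is a state $(a,u,t)$ of level $I$. Then $a\in\{\pm1\}^{[0,n)}$ agrees with $a^0$ on $P_0$, and $\Gamma(a)_k=u_k+t_k+D^{(I+1)}_k$ for $k\ne0$. Since $I+1$ is fine, $|D^{(I+1)}_k|\le\rho_{I+1}\sqrt n$. Since $\delta_I=4\delta_{I+1}<4n^{-1/20}$, (S2) gives $\|t\|_\infty\le\|\hat t\|_\infty\le4^{16}n^{0.2}\le\sqrt n$. Together with (S1) this yields
\begin{equation}\label{eq:final}
\max_{1\le k\le n-1}|c_k|=\|\Gamma(a)\|_\infty\le K_*\sqrt n .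
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\kappa_*=\min\{\kappa_0/32,2^{-36}\}$, an absolute constant. By \eqref{eq:final}, $b(n)\le K_*\sqrt n$ for $n\ge n_1$, with absolute constants $K_*$ and $n_1$. For $n<n_1$ we have $b(n)\le n-1\le\sqrt{n_1}\sqrt n$. Put $K=\max\{K_*,\sqrt{n_1}\}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:count}(a)]
Choose $\kappa_*$ so small that also $2\delta_0=2\kappa_*^2\le\varepsilon/2$, and put $K(\varepsilon)=K_*$. By Lemma~\ref{lem:initial}, at least half of all $a^0\in\{\pm1\}^{P_0}$ extend to a sequence with \eqref{eq:final}, and different $a^0$ have different extensions. By (L1), $|P_0|\ge n-\sum_{i\ge1}4\delta_in\ge(1-2\delta_0)n$. So there are at least $\frac12\,2^{(1-\varepsilon/2)n}$ such sequences, which is at least $2^{(1-\varepsilon)n}$ for $n\ge2/\varepsilon$.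
\end{proof}

\section{Small autocorrelations are exponentially rare}\label{sec:upper}

Fix $K>0$ and let $\mathcal A$ be the set of $a\in\{\pm1\}^n$ with $\max_k|c_k(a)|\le K\sqrt n$. The events $|c_k|\le K\sqrt n$ are not independent, so the heuristic of Section~\ref{sec:intro} does not bound $|\mathcal A|$ directly. We argue through distances. If $\mathcal A$ had density $2^{-cn}$ with $c$ small, almost every sequence would be within Hamming distance $\sqrt c\,n$ of $\mathcal A$. On the other hand, with probability bounded below a random sequence has a high moment of its autocorrelations so large that no small set of sign changes can bring all of them below $K\sqrt n$.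

In this section $\|\cdot\|_p$ is the $L^p$ norm on the circle $|z|=1$ with normalized measure. By \eqref{eq:modulus} and Parseval's identity, $\|\alpha\|_4^4=n^2+2\sum_kc_k^2$. We use two more standard facts. The \emph{Paley--Zygmund inequality} says that $\mathbb P(Y\ge\frac12\mathbb EY)\ge(\mathbb EY)^2/(4\,\mathbb EY^2)$ for $Y\ge0$. \emph{Bonami's hypercontractive inequality} says that $\mathbb EF^4\le9^D(\mathbb EF^2)^2$ for every real polynomial $F$ of degree at most $D$ in independent uniform signs.

Choose an integer $r=r(K)\ge1$ with $(2r-1)!!/(r+1)\ge4(2K)^{2r}$; it exists because $(2r-1)!!=1\cdot3\cdots(2r-1)\ge r!$. For $a\in\{\pm1\}^n$ with polynomial $\alpha$ put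
\[
X_k=\frac{c_k}{\sqrt n},\qquad s_k=X_k^{2r-1},\qquad S=\sum_{k=1}^{n-1}X_k^{2r},\qquad\sigma(z)=\sum_{k=1}^{n-1}s_k(z^k+z^{-k}).
\]
The numbers $s_k$ are the test weights, chosen so that $\sum_ks_kX_k=S$. We shall integrate $\sigma$ against $|\alpha|^2-|\alpha'|^2$ for a nearby $\alpha'$. Closeness in Hamming distance makes $\alpha-\alpha'$ small only in $L^2$, so H\"older's inequality asks for $L^4$ bounds on $\sigma$, $\alpha$ and $\alpha'$.

\begin{lemma}\label{lem:typical}
There are $p>0$ and $C'$, depending only on $K$, such that for large $n$ a uniformly random $a$ satisfies, with probability at least $p/2$,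
\[
S\ge(2K)^{2r}n,\qquad\|\sigma\|_4\le C'\sqrt n,\qquad\|\alpha\|_4\le C'\sqrt n .
\]
\end{lemma}

\begin{proof}
\emph{The moment $S$.} As shown in Section~\ref{sec:intro}, $c_k$ is a sum of $n-k$ independent uniform signs. So $\mathbb P(|X_k|\ge s)\le2e^{-s^2/2}$, and every moment of $X_k$ is bounded by a constant depending only on its order. Write $(l)_r=l(l-1)\cdots(l-r+1)$. In the expansion of $\mathbb Ec_k^{2r}$ every term is $0$ or $1$, and the terms in which $r$ distinct signs appear twice each number $(2r-1)!!\,(n-k)_r$. Since $(l+1)_{r+1}-(l)_{r+1}=(r+1)(l)_r$, summation gives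
\[
\mathbb ES\ge(2r-1)!!\;n^{-r}\sum_{l=1}^{n-1}(l)_r=\frac{(2r-1)!!}{r+1}\cdot\frac{(n)_{r+1}}{n^r}\ge2(2K)^{2r}n
\]
for large $n$. Also $\mathbb ES^2\le n\sum_k\mathbb EX_k^{4r}\le C_rn^2$. The Paley--Zygmund inequality gives $\mathbb P(S\ge(2K)^{2r}n)\ge p:=(2K)^{4r}/C_r$.

\emph{The weights are nearly uncorrelated.} Let $m=2r-1$ and $k\ne l$. We claim that $0\le\mathbb E\,c_k^mc_l^m\le C_rn^{m-1}$, a factor $n$ below the trivial order $n^m$. Expand $c_k^mc_l^m$ into terms, each given by a list of $m$ edges $\{j,j+k\}$, called $k$-edges, and $m$ edges $\{j,j+l\}$, called $l$-edges. A term has expectation $1$ if every vertex of the resulting multigraph has even degree, and $0$ otherwise. At most $C_rn^h$ terms have a multigraph with $h$ components: distribute the $2m$ edges among the components, choose one vertex $v$ in each component in at most $n$ ways, and note that every vertex of that component has the form $v+ik+jl$ with $|i|,|j|\le2m$, which leaves at most $(4m+1)^2$ choices for each edge. It remains to show $h\le m-1$ when all degrees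 are even. A component then has at least two edges, and a component with exactly two edges is a doubled edge, which consists of two $k$-edges or two $l$-edges because $k\ne l$. Hence a component with an odd number of $k$-edges or an odd number of $l$-edges has at least three edges, and one with odd numbers of both has an even number of edges, so at least four. As $m$ is odd, some component has an odd number of $k$-edges and some component has an odd number of $l$-edges. If one component has both properties, then $2m\ge4+2(h-1)$; otherwise $2m\ge3+3+2(h-2)$. In both cases $h\le m-1$.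

\emph{The $L^4$ norms.} The claim gives $|\mathbb Es_ks_l|\le C_r/n$ for $k\ne l$, and $\mathbb Es_k^2\le C_r$. For $|z|=1$ we have $\sigma(z)=2\operatorname{Re}\sum_ks_kz^k$, so
\[
\mathbb E\,\sigma(z)^2\le4\sum_{k,l}|\mathbb Es_ks_l|\le C_rn .
\]
Since $\sigma(z)$ is a real polynomial of degree at most $4r-2$ in the signs, Bonami's inequality gives $\mathbb E\,\sigma(z)^4\le C_rn^2$, and hence $\mathbb E\,\|\sigma\|_4^4\le C_rn^2$. Also $\mathbb E\,\|\alpha\|_4^4=n^2+2\sum_k(n-k)\le2n^2$. Choose $C'$ so large that, by Markov's inequality, each of the two $L^4$ bounds fails with probability at most $p/4$.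
\end{proof}

\begin{lemma}\label{lem:blowup}
Let $c\in(0,1)$ and let $\mathcal A\subset\{\pm1\}^n$ have at least $2^{(1-c)n}$ elements. Then a uniformly random $a$ is within Hamming distance $\sqrt c\,n$ of $\mathcal A$ with probability at least $1-e^{-0.32\,cn}$.
\end{lemma}

\begin{proof}
Let $f(a)$ be the Hamming distance from $a$ to $\mathcal A$. Changing one sign changes $f$ by at most $1$. McDiarmid's inequality gives $2^{-cn}\le\mathbb P(f=0)\le e^{-2(\mathbb Ef)^2/n}$, so $\mathbb Ef\le n\sqrt{c(\log2)/2}\le0.6\sqrt c\,n$, and then $\mathbb P(f>\sqrt c\,n)\le e^{-2(0.4\sqrt c\,n)^2/n}$.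
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:count}(b)]
Let $c\in(0,1)$ and suppose that $|\mathcal A|\ge2^{(1-c)n}$, where $n$ is so large that Lemma~\ref{lem:typical} holds and $e^{-0.32\,cn}<p/2$. By the two lemmas there are a sequence $a$ with the three properties of Lemma~\ref{lem:typical} and a sequence $a'\in\mathcal A$ at Hamming distance at most $\sqrt c\,n$ from $a$. Let $\alpha'$ be the polynomial of $a'$ and $X'_k=c_k(a')/\sqrt n$, so that $|X'_k|\le K$. By H\"older's inequality $\sum_k|X_k|^{2r-1}\le S^{1-1/(2r)}n^{1/(2r)}=S\,(n/S)^{1/(2r)}\le S/(2K)$, and therefore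
\[
\sum_ks_k(X_k-X'_k)\ge S-K\sum_k|X_k|^{2r-1}\ge\frac S2\ge\frac12(2K)^{2r}n .
\]
On the other hand, \eqref{eq:modulus}, the inequality $\big||\alpha|^2-|\alpha'|^2\big|\le(|\alpha|+|\alpha'|)\,|\alpha-\alpha'|$ and H\"older's inequality with exponents $4,4,2$ give
\[
\sqrt n\sum_ks_k(X_k-X'_k)=\frac12\int\sigma\,\big(|\alpha|^2-|\alpha'|^2\big)\le\frac12\|\sigma\|_4\big(\|\alpha\|_4+\|\alpha'\|_4\big)\|\alpha-\alpha'\|_2 .
\]
Here $\|\alpha'\|_4^4\le(1+2K^2)n^2$ because $a'\in\mathcal A$, and $\|\alpha-\alpha'\|_2^2\le4\sqrt c\,n$. Comparing the two estimates and dividing by $n^{3/2}$ gives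
\[
\tfrac12(2K)^{2r}\le C'\big(C'+(1+2K^2)^{1/4}\big)\,c^{1/4},
\]
that is, $c\ge c_0(K)$ for a number $c_0(K)>0$ depending only on $K$. This inequality fails for $c=c(K):=\frac12\min\{1,c_0(K)\}$. Hence $|\mathcal A|<2^{(1-c(K))n}$ for all large $n$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{height}
\emph{Autocorrelation and Flatness of Height One Polynomials},
\texttt{http://summit.sfu.ca/system/files/iritems1/8695/etd1707.pdf}.

\bibitem{blm}
Boucheron, Lugosi and Massart, \emph{Concentration Inequalities}.

\end{thebibliography}
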